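\title{Normality of the Zeckendorf sum of digits along squares}

\begin{abstract}
Let $s_Z(N)$ be the parity of the number of ones in the Zeckendorf representation of $N$. We prove that the sequence $(s_Z(n^2))_{n\ge0}$ is normal: every binary word of length $k$ occurs in it with frequency $2^{-k}$. More generally, let $\sigma$ be the Zeckendorf sum of digits and let $f$ be a quadratic integer polynomial with positive leading coefficient. Then the averages of $\prod_{j\in J}\exp\big(2\pi i\theta_j\sigma(f(n+j))\big)$ tend to zero for every finite set $J$ and all real $\theta_j$ that are not all integers. The proof removes all but the lowest digits by a bounded number of Cauchy--Schwarz steps along shifts that a given window of digits does not see, turns the remaining average into an integral over the circle, and finds cancellation in this integral by adding Fibonacci numbers at many distant positions. The effect of such an addition is read off from a coding of the two-dimensional torus.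
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

Let $F_0=0$, $F_1=1$, $F_{k+2}=F_{k+1}+F_k$ be the Fibonacci numbers. Every integer $N\ge0$ can be written in exactly one way as
\[
N=\sum_{i\ge0}d_i(N)\,F_{i+2},\qquad d_i(N)\in\{0,1\},\qquad d_i(N)\,d_{i+1}(N)=0 .
\]
This is the \emph{Zeckendorf representation} of $N$, and $d_i(N)$ is its digit at position $i$. For example $6=F_5+F_2$ has $d_3=d_0=1$, that is, the representation $1001$. Let
\[
\sigma(N)=\sum_{i\ge0}d_i(N)\quad(N\ge0),\qquad \sigma(N)=0\quad(N<0),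
\]
and let $s_Z(N)\in\{0,1\}$ be the residue of $\sigma(N)$ modulo $2$, so that $(s_Z(N))_{N\ge0}=0,1,1,1,0,1,0,\dots$.

A binary sequence $(u_n)_{n\ge0}$ is \emph{normal} if for every $k\ge1$ and every word $v\in\{0,1\}^k$,
\[
\lim_{M\to\infty}\frac1M\#\{0\le n<M:\ u_nu_{n+1}\cdots u_{n+k-1}=v\}=2^{-k}.
\]
The sequence $(s_Z(n))$ itself is not normal. If $d_0(n)=d_1(n)=0$, then $\sigma(n+1)=\sigma(n)+1$; among any three consecutive integers one has $d_0=d_1=0$ (Lemma~\ref{lem:blocks} with $a=2$); so the word $0000$ never occurs. The Thue--Morse sequence $s_2$, the sum of binary digits modulo $2$, is rigid in the same way: $s_2(2n+1)\ne s_2(2n)$, so $000$ never occurs. Along the squares the rigidity of $s_2$ disappears: Drmota, Mauduit and Rivat proved that $(s_2(n^2))$ is normal. Conjecture~3 in \cite{slides} asks for the Zeckendorf analogue, namely that $(s_Z(n^2))$ is normal.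

The conjecture is plausible for the following reason. The numbers $n^2,(n+1)^2,\dots,(n+k-1)^2$ differ by quantities of size about $n$, so they usually share the upper half of their digits, while the lower halves are moved against each other by $2jn+j^2$. As strings these lower halves cannot be independent when $k\ge3$, since all of them are determined by the two numbers $n^2$ and $n$. But the parity of a long string reacts to every local change, and for the parities to be independent it should suffice that no two of the strings are locked together. The proof below follows this heuristic: at the decisive point it uses information about pairs only.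

We write $e(x)=e^{2\pi ix}$.

\begin{theorem}\label{thm:main}
Let $f(x)=Ax^2+Bx+C\in\mathbb Z[x]$ with $A\ge1$, let $J\subset\mathbb Z_{\ge0}$ be finite and nonempty, and let $\theta_j\in\mathbb R$ $(j\in J)$ be not all integers. Then
\[
\lim_{M\to\infty}\frac1M\sum_{0\le n<M}\ \prod_{j\in J}e\big(\theta_j\,\sigma(f(n+j))\big)=0 .
\]
\end{theorem}

\begin{corollary}\label{cor:normal}
The sequence $(s_Z(n^2))_{n\ge0}$ is normal.
\end{corollary}

\begin{proof}
Let $u_n=s_Z(n^2)$ and $v=v_0\cdots v_{k-1}$. The indicator of $u_n\cdots u_{n+k-1}=v$ equals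
\[
\prod_{0\le j<k}\frac{1+(-1)^{v_j}(-1)^{u_{n+j}}}2=2^{-k}\sum_{J\subset\{0,\dots,k-1\}}\ \prod_{j\in J}(-1)^{v_j}\prod_{j\in J}e\big(\tfrac12\sigma((n+j)^2)\big).
\]
The term $J=\emptyset$ contributes $2^{-k}$. For $J\neq\emptyset$ the average over $n<M$ tends to $0$ by Theorem~\ref{thm:main} with $f(x)=x^2$ and $\theta_j=\frac12$.
\end{proof}

If all $\theta_j$ are integers, the product in Theorem~\ref{thm:main} is $1$. The theorem also fails for $f(x)=x$: otherwise the computation above would give the word $0000$ the frequency $1/16$ in $(s_Z(n))$.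

\subsection{Plan of the proof}

The proof has two parts. The first part (Sections \ref{sec:low}--\ref{sec:cor}) does not involve $f$, apart from one estimate in Section~\ref{sec:local} that is needed later. For a finite family of integers $N_\beta$ it bounds the average over all integers $X\ge0$ of a product $\prod_\beta e(\theta_\beta\sigma_{[0,m)}(X+N_\beta))$, where $\sigma_{[0,m)}$ counts the ones among the lowest $m$ digits. The average does not change when a Fibonacci number is added to $X$, and it is small as soon as one of the $N_\beta$ is in general position with respect to each of the others. Section~\ref{sec:low} shows this mechanism by hand for the addition of $1$, Section~\ref{sec:local} describes the digits near a given position by a point of $\mathbb T^2$, and Section~\ref{sec:cor} proves the bound (Proposition~\ref{prop:cor}).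

The second part (Sections \ref{sec:shifts}--\ref{sec:end}) reduces Theorem~\ref{thm:main} to such averages. Section~\ref{sec:shifts} constructs random shifts of $n$, one for each of $995$ windows of digit positions, such that the shift attached to a window changes $f(n)$ by an amount that this window does not see. Section~\ref{sec:removal} uses them to remove all windows by the Cauchy--Schwarz inequality; only the lowest digits of the numbers $N_\beta=f(n+h+j)$ remain, with $h$ in a cube of shifts. Section~\ref{sec:translation} produces the free variable $X$ by one more shift, and Section~\ref{sec:end} shows that the differences of the $N_\beta$ are in general position.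

\subsection{Notation and standard facts}\label{sec:notation}

Let $\varphi=\frac{1+\sqrt5}2$, $\psi=-1/\varphi$, and let $L_r=\varphi^r+\psi^r$ be the Lucas numbers. From $F_k=(\varphi^k-\psi^k)/\sqrt5$, $\varphi\psi=-1$, $\varphi-\psi=\sqrt5$ and $\varphi^2=\varphi+1$, $\psi^2=\psi+1$ one obtains
\begin{gather}
\varphi^{k+1}=F_{k+1}\varphi+F_k,\qquad F_k\varphi=F_{k+1}-\psi^k,\qquad \varphi^{-k}=(-1)^k(F_{k+1}-F_k\varphi)\qquad(k\ge0),\label{eq:fib}\\
\varphi^{k-2}\le F_k\le\varphi^{k-1}\qquad(k\ge1),\label{eq:size}\\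
L_mL_n=L_{m+n}+(-1)^nL_{m-n}\quad(m\ge n\ge0),\qquad L_R\varphi=L_{R+1}+\sqrt5\,\psi^R .\label{eq:lucas}
\end{gather}
A $0/1$ word or sequence is \emph{admissible} if it does not contain $11$. There are $F_{b+2}$ admissible words of length $b$. They represent distinct integers, all at most $F_{b+1}+F_{b-1}+\dots=F_{b+2}-1$, so they represent exactly the integers $0\le x<F_{b+2}$. From now on words are written with the \emph{lowest} position first. For a set $\mathcal W$ of positions, $\sigma_{\mathcal W}(N)=\sum_{i\in\mathcal W}d_i(N)$ for $N\ge0$ and $\sigma_{\mathcal W}(N)=0$ for $N<0$.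

Let $\mathbb T=\mathbb R/\mathbb Z$, and let $\|x\|$ be the distance from $x$ to $\mathbb Z$. On $\mathbb T^2$, $\|z\|=\max(\|z_1\|,\|z_2\|)$, and distances and balls refer to this norm. Lebesgue measure is written $\operatorname{Leb}$ or $|\cdot|$. For a bounded sequence $(a(X))$, $\operatorname{mean}_Xa(X)$ is the limit of $\frac1{X_0}\sum_{0\le X<X_0}a(X)$ as $X_0\to\infty$ if it exists, and for real sequences $\overline{\operatorname{mean}}_X$ is the upper limit. Upper and lower densities of subsets of $\mathbb Z_{\ge0}$ are the upper and lower limits for the indicator function. Changing finitely many terms or translating $X$ does not affect these quantities. We use two standard facts about weak convergence.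

\begin{itemize}
\item[(E1)] Let $\alpha\in\mathbb R^d$. For $D\in\mathbb Z^d$, $\operatorname{mean}_Xe(X\,D\cdot\alpha)$ is $1$ if $D\cdot\alpha\in\mathbb Z$ and $0$ otherwise. Since trigonometric polynomials are dense in $C(\mathbb T^d)$, there is a probability measure $\mu$ on $\mathbb T^d$, the \emph{asymptotic distribution} of $(X\alpha)_{X\ge0}$, with $\operatorname{mean}_Xg(X\alpha)=\int g\,d\mu$ for all continuous $g$. For closed $K$ the set $\{X:X\alpha\in K\}$ has upper density at most $\mu(K)$; for open $G$ the set $\{X:X\alpha\in G\}$ has lower density at least $\mu(G)$. For $d=1$ and $\alpha=\pm\varphi$ we have $\mu=\operatorname{Leb}$, and the formula for the mean holds for step functions $g$.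
\item[(E2)] Let $\mu_w$ be probability measures on $\mathbb T^d$ whose Fourier coefficients at each fixed nonzero frequency tend to $0$. Then $\mu_w\to\operatorname{Leb}$ weakly, so $\limsup\mu_w(K)\le\operatorname{Leb}(K)$ for closed $K$ and $\liminf\mu_w(G)\ge\operatorname{Leb}(G)$ for open $G$. If $\Gamma$ is a compact null set and $r_w\to0$, then $\mu_w\{\operatorname{dist}(\cdot,\Gamma)\le r_w\}\to0$: the upper limit is at most $\operatorname{Leb}\{\operatorname{dist}(\cdot,\Gamma)\le r\}$ for each fixed $r>0$, and these sets decrease to $\Gamma$.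
\end{itemize}

\section{The lowest digits and the effect of adding one}\label{sec:low}

In base $2$ the lowest $b$ digits of $N$ are given by $N$ modulo $2^b$. For the Zeckendorf digits this role is played by $\varphi N$ modulo $1$, because $\varphi F_{i+2}$ is within $\varphi^{-i-2}$ of an integer: high digits move $\varphi N$ very little.

\begin{lemma}\label{lem:rotation}
Let $I=[-\varphi^{-2},\varphi^{-1}]$, an interval of length $1$. For $b\ge1$ and an admissible word $u=u_0\cdots u_{b-1}$ let
\[
I_u=\sum_{i<b}u_i\psi^{i+2}+\psi^{\,b+u_{b-1}}I .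
\]
\begin{itemize}
\item[(a)] For $N\ge0$, $-\varphi N\equiv\sum_id_i(N)\psi^{i+2}\pmod1$.
\item[(b)] The $F_{b+2}$ intervals $I_u$ of level $b$ have disjoint interiors and union $I$, so they tile $\mathbb T$.
\item[(c)] If $u$ is the word of the lowest $b$ digits of $N\ge0$, then $\sum_{i\ge b}d_i(N)\psi^{i+2}\in\psi^{\,b+u_{b-1}}I$, and $-\varphi N\in I_u$ modulo $1$.
\item[(d)] If $N\ge0$ and $-\varphi N$ lies modulo $1$ in the interior of $I_u$, then the lowest $b$ digits of $N$ form the word $u$.
\end{itemize}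
\end{lemma}

\begin{proof}
(a) By \eqref{eq:fib}, $F_{i+2}\varphi\equiv-\psi^{i+2}$.

(b) We have $\psi I=[-\varphi^{-2},\varphi^{-3}]$ and $\psi^2+\psi^2I=[\varphi^{-2}-\varphi^{-4},\varphi^{-2}+\varphi^{-3}]=[\varphi^{-3},\varphi^{-1}]$, so
\begin{equation}\label{eq:split}
I=\psi I\cup(\psi^2+\psi^2I)
\end{equation}
with one common point. This is the case $b=1$. Multiplying \eqref{eq:split} by $\psi^b$ gives $I_u=I_{u0}\cup I_{u1}$ with one common point if $u_{b-1}=0$, and the definition gives $I_u=I_{u0}$ if $u_{b-1}=1$. Induction on $b$ proves (b).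

(c) Since $0\in I$, every finite admissible sum $\sum_{i<b}u_i\psi^{i+2}$ lies in $I_u\subset I$. Applied to the digits $d_b,d_{b+1},\dots$ this puts the tail in $\psi^bI$; if $u_{b-1}=1$, then $d_b=0$ and the tail lies in $\psi^{b+1}I$. Now use (a).

(d) An interior point of $I_u$ lies in no other interval of the tiling, so (d) follows from (c).
\end{proof}

The high digits are constant on blocks of consecutive integers.

\begin{lemma}\label{lem:blocks}
Let $a\ge1$ and $\mathcal Y_a=\{Y\ge0:\ d_i(Y)=0\text{ for all }i<a\}$. Consecutive elements $Y<Y^+$ of $\mathcal Y_a$ differ by $F_{a+1}$ or $F_{a+2}$, and the digits $d_i$ with $i\ge a$ are constant on $[Y,Y^+)$.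
\end{lemma}

\begin{proof}
The integers with the same digits as $Y\in\mathcal Y_a$ at all positions $i\ge a$ are the numbers $Y+x$, where $x$ is represented by an admissible word of length $a$ if $d_a(Y)=0$, and of length $a-1$ if $d_a(Y)=1$. So $0\le x<F_{a+2}$ or $0\le x<F_{a+1}$. These intervals partition $\mathbb Z_{\ge0}$, and their left endpoints are the elements of $\mathcal Y_a$.
\end{proof}

We can now show the source of cancellation in its simplest form. Let $\delta(X)=\sigma(X+1)-\sigma(X)$ for $X\ge0$. The digits of $X$ begin with exactly one of the words $(01)^t00$ with $t\ge0$ or $(10)^t0$ with $t\ge1$. In the first case $1+F_3+F_5+\dots+F_{2t+1}=F_{2t+2}$, in the second $1+F_2+F_4+\dots+F_{2t}=F_{2t+1}$; so adding $1$ replaces $t$ ones by a single one, at position $2t$ or $2t-1$, and the next digit is $0$. Hence $\delta(X)=1-t$. By Lemma~\ref{lem:rotation}(d), $\delta(X)$ is constant while $-\varphi X$ stays in the interior of one of the intervals $I_{(01)^t00}$, $I_{(10)^t0}$; call them \emph{intervals of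 constancy}. Their lengths $\varphi^{-2t-2}$ $(t\ge0)$ and $\varphi^{-2t-1}$ $(t\ge1)$ add up to $\varphi^{-1}+\varphi^{-2}=1$. Two of them are
\[
I_{0100}=\psi^3+\psi^4I=[-\varphi^{-3}-\varphi^{-6},-\varphi^{-4}],\qquad I_{00}=\psi^2I=[-\varphi^{-4},\varphi^{-3}],
\]
of lengths $\varphi^{-4}$ and $\varphi^{-2}$. So $\delta$ jumps from $0$ to $1$ at the point $z_0=-\varphi^{-4}$.

\begin{proposition}\label{prop:toy}
Let $N_1,\dots,N_s\ge0$ be integers and $0<r\le\varphi^{-4}$. Suppose that for each $i$ the open arc of radius $r$ about $z_0-\varphi N_i$ lies in one interval of constancy. Then $a(X)=(-1)^{\sigma(X)+\sigma(X+N_1)+\dots+\sigma(X+N_s)}$ satisfies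
\[
\limsup_{X_0\to\infty}\Big|\frac1{X_0}\sum_{0\le X<X_0}a(X)\Big|\le1-r .
\]
\end{proposition}

\begin{proof}
Up to $O(1/X_0)$ the average of $a(X)$ equals the average of $\frac12(a(X)+a(X+1))$, and $a(X+1)=a(X)(-1)^{\delta(X)+\sum_i\delta(X+N_i)}$. While $-\varphi X$ lies in $(z_0-r,z_0+r)$, the sum $\sum_i\delta(X+N_i)$ is constant by hypothesis, and $\delta(X)$ is $0$ on the left half of this arc and $1$ on the right half. On one of the two halves the exponent is odd and $a(X)+a(X+1)=0$. By (E1) the corresponding $X$ have density $r$.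
\end{proof}

The hypothesis compares each $N_i$ with $N_0=0$ and says nothing about the $N_i$ among themselves, which may satisfy any relations. It fails for $N_1=0$, as it must: for $s=1$, $N_1=0$ we have $a=1$. It holds for most values of $\varphi N_i$ when $r$ is small, because the interiors of the intervals of constancy form an open set of full measure.

To improve the bound $1-r$ to an arbitrarily small number we repeat the argument at many distant positions $p$, adding $F_{p+2}$ in place of $1$. A new feature appears: $2F_{p+2}=F_{p+3}+F_p$, so carries travel downward as well as upward, and the change of $\sigma$ depends on the digits on both sides of $p$.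

\section{Digits near a given position}\label{sec:local}

\subsection{Local coordinates}

For $p\ge0$ let $V_p:\mathbb Z\to\mathbb T^2$ be the homomorphism
\[
V_p(N)=(N\varphi^{-p},\,N\varphi^{-p-1})\bmod\mathbb Z^2 ,
\]
and let $\Lambda(x,y)=(x+y,\ x/\varphi+y/\psi)$, a linear map of $\mathbb R^2$ with $|\det\Lambda|=|1/\psi-1/\varphi|=\sqrt5$. Since $\varphi^{-p+1}=\varphi^{-p}+\varphi^{-p-1}$, the point $V_{p-1}(N)$ is the image of $V_p(N)$ under the automorphism $(z_1,z_2)\mapsto(z_1+z_2,z_1)$ of $\mathbb T^2$. Its eigenvectors are $(1,1/\varphi)$ and $(1,1/\psi)$, with eigenvalues $\varphi$ and $\psi$, and $\Lambda$ is the change to these coordinates. For $p=0$ we get $V_0(N)=(0,\varphi N)$, the point of Lemma~\ref{lem:rotation}. In general the expanding coordinate records the digits below $p$ and the contracting coordinate those from $p$ on, in both cases with weights that decay away from $p$.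

\begin{lemma}\label{lem:coord}
For $N\ge0$ and $p\ge0$, with $d_i=d_i(N)$, put
\[
x_p(N)=\frac1{\sqrt5}\sum_{i<p}d_i\varphi^{i+2-p},\qquad y_p(N)=\frac1{\sqrt5}\sum_{i\ge p}d_i\psi^{i+2-p}.
\]
Then $x_p(N)\in[0,2]$, $y_p(N)\in[-1,1]$ and $\|V_p(N)-\Lambda(x_p(N),y_p(N))\|\le\varphi^{-p}$.
\end{lemma}

\begin{proof}
For $\kappa\in\{0,1\}$ we have $F_{i+2}\varphi^{-p-\kappa}=\frac1{\sqrt5}\big(\varphi^{i+2-p-\kappa}-\psi^{i+2}\varphi^{-p-\kappa}\big)$, and for $i\ge p$,
\[
\varphi^{i+2-p-\kappa}/\sqrt5=F_{i+2-p-\kappa}+\psi^{i+2-p-\kappa}/\sqrt5 .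
\]
Summing with the weights $d_i$ gives $N\varphi^{-p-\kappa}\equiv x_p\varphi^{-\kappa}+y_p\psi^{-\kappa}-\frac{\varphi^{-p-\kappa}}{\sqrt5}\sum_id_i\psi^{i+2}$, and $|\sum_id_i\psi^{i+2}|\le1$ by Lemma~\ref{lem:rotation}. Of two neighboring digits at most one is $1$, so $\sqrt5\,x_p\le\varphi+\varphi^{-1}+\varphi^{-3}+\dots=\varphi^2$, while $\sqrt5\,y_p\in I$.
\end{proof}

A character of $\mathbb T^2$ evaluated at $V_p(N)$ can be seen in two ways: as $e(\vartheta N)$ with a small real $\vartheta$, or as $e(\alpha\varphi N)$ with an integer $\alpha$. The first form suits long ranges of $N$, the second suits small $p$.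

\begin{lemma}\label{lem:char}
Let $0\ne D\in\mathbb Z^2$ and $\vartheta_p(D)=\varphi^{-p-1}(D_1\varphi+D_2)$.
\begin{itemize}
\item[(a)] $D\cdot V_p(N)\equiv\vartheta_p(D)N\pmod1$, and $|\vartheta_p(D)|=c_D\varphi^{-p}$ with $c_D>0$.
\item[(b)] For $p\ge p_0(D)$ there is an integer $\alpha\ne0$ with $|\alpha|\ll_D\varphi^p$ and $D\cdot V_p(N)\equiv\alpha\varphi N\pmod1$ for all $N\in\mathbb Z$.
\item[(c)] The asymptotic distribution $\mu_p$ of $(V_p(X))_{X\ge0}$ converges weakly to $\operatorname{Leb}$ as $p\to\infty$.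
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds with $c_D=|D_1\varphi+D_2|/\varphi$, which is positive because $\varphi$ is irrational. For large $p$ we have $0<|\vartheta_p(D)|<1$, so $\vartheta_p(D)\notin\mathbb Z$, and (c) follows from (E1) and (E2). By \eqref{eq:fib}, $\vartheta_p(D)=D_1\varphi^{-p}+D_2\varphi^{-p-1}\in\mathbb Z+\alpha\varphi$ with $\alpha=(-1)^p(D_2F_{p+1}-D_1F_p)$, and $\alpha\neq0$ when $\vartheta_p(D)\notin\mathbb Z$.
\end{proof}

\subsection{Integers that are invisible at a position}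

We say informally that $N$ is \emph{invisible at position $c$} if $\|V_c(N)\|$ is small. Small integers are invisible at high positions, and a Lucas number $L_R$ is invisible at all positions far from $R$.

\begin{lemma}\label{lem:lucas}
For integers $u$ and $R,c\ge0$,
\[
\|V_c(u)\|\le|u|\varphi^{-c},\qquad\|V_c(uL_R)\|\le4|u|\varphi^{-|R-c|},\qquad\|\varphi uL_R\|\le\sqrt5\,|u|\varphi^{-R}.
\]
\end{lemma}

\begin{proof}
The first bound is the definition and the third is \eqref{eq:lucas}. If $R<c$, then $L_R\varphi^{-c}\le2\varphi^{R-c}$. If $R\ge c$, then $L_R\varphi^{-c}=L_{R-c}-\psi^{R-c}+\psi^R\varphi^{-c}$. In both cases $\|uL_R\varphi^{-c}\|\le2|u|\varphi^{-|R-c|}$. With $c+1$ in place of $c$ the bound grows by at most a factor $\varphi<2$.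
\end{proof}

An integer that is invisible at $c$ splits into a part that lives well below $c$ and a part that lives well above $c$.

\begin{lemma}\label{lem:splitting}
If $\|V_c(N)\|\le\eta$, then $N=N_1+N_2$ with integers $N_1,N_2$ such that $|N_1|\le2\eta\varphi^c$ and $\|\varphi N_2\|\le2\eta\varphi^{-c}$.
\end{lemma}

\begin{proof}
Write $N\varphi^{-c}=z_1+\eta_1$, $N\varphi^{-c-1}=z_2+\eta_2$ with $z_i\in\mathbb Z$, $|\eta_i|\le\eta$, and put $N_2=z_1F_{c+1}+z_2F_c$. By \eqref{eq:fib}, $N=N\varphi^{-c-1}(\varphi F_{c+1}+F_c)=(z_1+\eta_1)F_{c+1}+(z_2+\eta_2)F_c$, so $|N-N_2|\le\eta F_{c+2}\le\eta\varphi^{c+1}\le2\eta\varphi^c$. Again by \eqref{eq:fib}, $\varphi N_2\equiv-\psi^c(z_1\psi+z_2)$, and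
\[
z_1\psi+z_2=N\varphi^{-c-1}(\varphi\psi+1)-(\eta_1\psi+\eta_2)=-(\eta_1\psi+\eta_2)
\]
has modulus at most $2\eta$.
\end{proof}

Adding such an $N$ to $X$ leaves a window of digits around $c$ unchanged, unless a carry enters the window from below or from above. This requires $X$ to be in a special position at one end of the window, described by the compact null sets
\[
\Gamma_1=\Lambda(\{0\}\times[-1,1]),\qquad\Gamma_2=\Lambda([0,2]\times\mathcal E)\pmod{\mathbb Z^2},\qquad\mathcal E=\tfrac1{\sqrt5}\{-\varphi^{-2},\varphi^{-3},\varphi^{-1}\}.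
\]
The points of $\sqrt5\,\mathcal E$ are the endpoints of $I$ and of $\psi I$.

\begin{lemma}\label{lem:stable}
Let $X\ge0$ and $a\ge1$.
\begin{itemize}
\item[(a)] If $|N_1|\le U$ and $\operatorname{dist}(V_a(X),\Gamma_1)>(U+1)\varphi^{-a}$, then $X+N_1\ge0$ and $d_i(X+N_1)=d_i(X)$ for all $i\ge a$.
\item[(b)] Let $b>a$, $c\ge0$, $\|V_c(N)\|\le\eta$ and $X+N\ge0$. If
\[
\operatorname{dist}(V_a(X),\Gamma_1)>2\eta\varphi^{c-a}+\varphi^{-a},\qquad\operatorname{dist}(V_b(X),\Gamma_2)>2\eta\varphi^{b-c}+\varphi^{-b},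
\]
then $d_i(X+N)=d_i(X)$ for $a\le i<b$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $[Y,Y^+)$ be the block of Lemma~\ref{lem:blocks} that contains $X$. If $X+N_1$ is not in this block, then $|X-Y'|\le U$ for $Y'=Y$ or $Y'=Y^+$. As $x_a(Y')=0$, Lemma~\ref{lem:coord} puts $V_a(Y')$ within $\varphi^{-a}$ of $\Gamma_1$, and $\|V_a(X)-V_a(Y')\|\le U\varphi^{-a}$. This contradicts the hypothesis.

(b) Split $N=N_1+N_2$ by Lemma~\ref{lem:splitting} and put $\eta'=2\eta\varphi^{-c}$. By (a) with $U=2\eta\varphi^c$, the integer $X'=X+N_1\ge0$ has the digits of $X$ at all positions $i\ge a$. Let $\tau=\sum_{i\ge b}d_i(X)\psi^{i+2}=\sqrt5\,\psi^by_b(X)$. If $\tau$ were within $\eta'$ of an endpoint of $\psi^{\,b+d_{b-1}(X)}I$, then $y_b(X)$ would be within $\eta'\varphi^b/\sqrt5$ of $\mathcal E$; since $\Lambda(0,y)$ has norm $\varphi|y|$ and $\varphi<\sqrt5$, the point $V_b(X)$ would be within $\eta'\varphi^b+\varphi^{-b}$ of $\Gamma_2$, which is excluded. The digits at positions $i\ge b-1\ge a$ are the same for $X$ and $X'$.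 So if $u$ is the word of the lowest $b$ digits of $X'$, then $-\varphi X'$ lies in $I_u$ at distance more than $\eta'$ from the endpoints. As $\|\varphi N_2\|\le\eta'$, the point $-\varphi(X+N)$ lies in the interior of $I_u$, and by Lemma~\ref{lem:rotation}(d) the digits of $X+N$ and $X'$ agree at all positions $i<b$.
\end{proof}

\subsection{Quadratic exponential sums}

All arithmetic input comes from two quadratic Weyl sums. The first has leading coefficient an integer multiple of $\varphi$ and uses that $\varphi$ is badly approximable.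

\begin{lemma}\label{lem:weyl}
For integers $q\ne0$ we have $\|q\varphi\|\ge\frac1{3|q|}$. For integers $a\ne0$, $S\ge1$ and $\xi\in\mathbb R$,
\[
\Big|\sum_{|x|\le S}e(a\varphi x^2+\xi x)\Big|^2\le27|a|S\big(1+\log(12|a|S)\big).
\]
\end{lemma}

\begin{proof}
Let $z$ be the integer nearest to $q\varphi$. Then $(q\varphi-z)(q\psi-z)=z^2-qz-q^2$ is a nonzero integer, and $|q\psi-z|\le\sqrt5|q|+\frac12\le3|q|$.

Let $\Sigma$ be the sum. Expand $|\Sigma|^2$ over pairs $(x,y)$ and put $x=y+r$. For fixed $r$ the phase is $2a\varphi r\,y$ plus a constant, and $y$ runs over an interval of at most $2S+1$ integers, so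
\[
|\Sigma|^2\le\sum_{|r|\le2S}\min\Big(2S+1,\frac1{2\|2a\varphi r\|}\Big).
\]
Let $\lambda=\frac1{12|a|S}$. By the first part the points $2a\varphi r$ $(1\le r\le2S)$ have distance at least $\lambda$ from $0$ and from each other in $\mathbb T$, so for each $i\ge1$ at most two of them satisfy $\|2a\varphi r\|\in[i\lambda,(i+1)\lambda)$. The same holds for negative $r$. Hence $|\Sigma|^2\le2S+1+4\sum_{1\le i\le1/\lambda}\frac1{2i\lambda}\le2S+1+\frac2\lambda(1+\log\frac1\lambda)$.
\end{proof}

The second sum has a small leading coefficient. It shows that the values of $f$ are rarely in the special positions of Lemma~\ref{lem:stable}.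

\begin{lemma}\label{lem:values}
Let $f$ be as in Theorem~\ref{thm:main}, let $j$ be fixed, and let $p=p(M)\to\infty$ with $p\,\varphi^p=o(M^2)$. Then the distribution of $V_p(f(n+j))$, for $n$ uniform in $[0,M)$, converges weakly to $\operatorname{Leb}$ as $M\to\infty$.
\end{lemma}

\begin{proof}
Let $D\ne0$, $\vartheta=\vartheta_p(D)$, $\Sigma=\sum_{n<M}e(\vartheta f(n+j))$ and $\lambda=2A|\vartheta|=2Ac_D\varphi^{-p}$, so $0<\lambda<\frac12$ for large $M$. As in the previous proof, $|\Sigma|^2\le\sum_{|r|<M}\min(M,\frac1{2\|\lambda r\|})$. The real numbers $\lambda r$ lie in at most $2\lambda M+2$ intervals $[z-\frac12,z+\frac12)$ with $z\in\mathbb Z$. In each of them they are spaced by $\lambda$, so for each $i\ge0$ at most two satisfy $\|\lambda r\|=|\lambda r-z|\in[i\lambda,(i+1)\lambda)$. Hence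
\[
|\Sigma|^2\le(2\lambda M+2)\big(2M+\lambda^{-1}(1+\log\lambda^{-1})\big),
\]
and $M^{-2}|\Sigma|^2\ll_D\varphi^{-p}+p/M+p\,\varphi^pM^{-2}$. This tends to $0$, because $\varphi^p\le M^2$ gives $p=O(\log M)$. Now apply (E2).
\end{proof}

\section{Correlations of shifted digit sums}\label{sec:cor}

In this section $\mathcal B$ is a finite set, $\theta_\beta$ $(\beta\in\mathcal B)$ are real numbers, and $\beta^*\in\mathcal B$ is an index with $\theta_{\beta^*}\notin\mathbb Z$. For $m\ge1$ let $g_\beta(N)=e(\theta_\beta\sigma_{[0,m)}(N))$. By Lemma~\ref{lem:rotation} there is a step function $G_\beta:\mathbb T\to\{|z|=1\}$ with at most $F_{m+2}$ breakpoints and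
\begin{equation}\label{eq:step}
g_\beta(N)=G_\beta(\varphi N)\qquad(N\ge0).
\end{equation}
Indeed, let $G_\beta=e(\theta_\beta\sum_iu_i)$ on the interior of $-I_u$ for each word $u$ of length $m$; a breakpoint equals $\varphi N$ modulo $1$ for at most one $N$, and its value can be prescribed accordingly. For $\mathbf N=(N_\beta)\in\mathbb Z^{\mathcal B}$ define
\begin{equation}\label{eq:cor}
\operatorname{Cor}_m(\mathbf N)=\int_{\mathbb T}\prod_\beta G_\beta(\varphi N_\beta+y)\,dy=\operatorname{mean}_X\prod_\beta g_\beta(X+N_\beta).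
\end{equation}
The two expressions agree by (E1) and \eqref{eq:step}, which applies as soon as all $X+N_\beta\ge0$. The following proposition is the general form of Proposition~\ref{prop:toy}.

\begin{proposition}\label{prop:cor}
For every $\varepsilon>0$ there are a closed set $\mathcal O\subset\mathbb T^2$ with $\operatorname{Leb}(\mathcal O)\le\varepsilon$ and positive integers $K,\ell,\gamma_0$ with the following property. Let $\gamma\ge\gamma_0$, $m>K\gamma+\ell$, $\mathbf N\in\mathbb Z^{\mathcal B}$, and call $i\in\{1,\dots,K\}$ \emph{good} if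
\[
V_{i\gamma}(N_\beta-N_{\beta^*})\notin\mathcal O\qquad\text{for all }\beta\ne\beta^* .
\]
If at least $K/2$ indices are good, then $|\operatorname{Cor}_m(\mathbf N)|\le3\varepsilon$.
\end{proposition}

For the proof we need a two-sided version of Lemma~\ref{lem:rotation}, the analogue of the function $\delta$, the analogue of the jump point $z_0$, and the independence of additions at distant positions. These are the four subsections below.

\subsection{A coding of the torus}

Let $\Omega$ be the compact space of admissible sequences $\omega=(\omega_i)_{i\in\mathbb Z}$. Put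
\[
x(\omega)=\frac1{\sqrt5}\sum_{i<0}\omega_i\varphi^{i+2},\qquad y(\omega)=\frac1{\sqrt5}\sum_{i\ge0}\omega_i\psi^{i+2},
\]
and let $\Theta:\Omega\to\mathbb T^2$ be the continuous map $\Theta(\omega)=\Lambda(x(\omega),y(\omega))\bmod\mathbb Z^2$. With $d_i=0$ for $i<0$, Lemma~\ref{lem:coord} says
\begin{equation}\label{eq:theta}
\big\|V_p(N)-\Theta\big((d_{p+i}(N))_{i\in\mathbb Z}\big)\big\|\le\varphi^{-p}\qquad(N\ge0).
\end{equation}
The next lemma says that $\Theta$ can be inverted almost everywhere, so that $V_p(N)$ determines the digits of $N$ near $p$.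

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.2]
\draw[thick] (0,-0.382) rectangle (1.618,0.236);
\draw[thick] (0,0.236) rectangle (1.618,0.618);
\draw[thick] (1.618,-0.382) rectangle (2.618,0.236);
\node at (0.809,-0.073) {\small $\omega_{-1}=0,\ \omega_0=0$};
\node at (0.809,0.427) {\small $\omega_{-1}=0,\ \omega_0=1$};
\node at (2.118,-0.073) {\small $\omega_{-1}=1,\ \omega_0=0$};
\node[below] at (0,-0.382) {\small $0$};
\node[below] at (1.618,-0.382) {\small $\varphi$};
\node[below] at (2.618,-0.382) {\small $\varphi^2$};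
\node[left] at (0,-0.382) {\small $-\varphi^{-2}$};
\node[left] at (0,0.236) {\small $\varphi^{-3}$};
\node[left] at (0,0.618) {\small $\varphi^{-1}$};
\end{tikzpicture}
\caption{The points $\big(\sum_{i<0}\omega_i\varphi^{i+2},\sum_{i\ge0}\omega_i\psi^{i+2}\big)$ for two-sided $0/1$ sequences $\omega$ without $11$, sorted by the two central digits. The corner is missing because $\omega_{-1}=\omega_0=1$ is forbidden. The area is $1+2/\varphi=\sqrt5$; after division by $\sqrt5$ and the linear map $\Lambda$ of determinant $\pm\sqrt5$ the region has area $1$ and covers almost every point of $\mathbb T^2$ exactly once.}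
\label{fig:domain}
\end{figure}

\begin{lemma}\label{lem:coding}
The map $\Theta$ is onto. For each $\ell\ge1$ there are a compact null set $\partial_\ell\subset\mathbb T^2$ and a locally constant map $z\mapsto a^{(\ell)}(z)=(a_i(z))_{|i|\le\ell}$ from $\mathbb T^2\setminus\partial_\ell$ to the admissible words indexed by $[-\ell,\ell]$ such that:
\begin{itemize}
\item[(a)] if $z=\Theta(\omega)\notin\partial_\ell$, then $a^{(\ell)}(z)=(\omega_i)_{|i|\le\ell}$;
\item[(b)] every admissible word is attained on a set of positive measure;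
\item[(c)] if $N\ge0$, $p>\ell$ and $\operatorname{dist}(V_p(N),\partial_\ell)>2\varphi^{-p}$, then $(d_{p+i}(N))_{|i|\le\ell}=a^{(\ell)}(V_p(N))$.
\end{itemize}
\end{lemma}

By (a) the words of different levels extend each other wherever both are defined, so the notation $a_i(z)$ needs no level.

\begin{proof}
\emph{Onto.} Let $z\in\mathbb T^2$ and $r>0$. By Lemma~\ref{lem:char}(c), (E2) and (E1), for all large $p$ some $V_p(X)$ lies in the open ball of radius $r$ about $z$. By \eqref{eq:theta}, $\operatorname{dist}(z,\Theta(\Omega))\le r$. Since $\Theta(\Omega)$ is compact, $z\in\Theta(\Omega)$.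

\emph{One-sided sums.} Let $I'=[0,\varphi^2]$; then $I'=\varphi^{-1}I'\cup(\varphi+\varphi^{-2}I')$. The sums $\sum_{i<0}\omega_i\varphi^{i+2}$ over admissible $(\omega_i)_{i<0}$ lie in $I'$ by the bound in the proof of Lemma~\ref{lem:coord}. Every $t\in I'$ is such a sum: write $t=\varphi^{-1}t'$ and record the digit $0$, or $t=\varphi+\varphi^{-2}t'$ and record the digits $1,0$, and continue with $t'\in I'$. The same procedure with \eqref{eq:split} shows that the sums $\sum_{i\ge0}\omega_i\psi^{i+2}$ fill $I$.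

\emph{Rectangles.} Fix an admissible word $a$ indexed by $[-\ell_1,\ell_2]$ with $\ell_1\ge1$, $\ell_2\ge0$, and let $\omega$ run over the sequences that extend $a$. The two tails vary independently; the left tail contributes $\varphi^{-\ell_1-a_{-\ell_1}}I'$ to $\sqrt5\,x(\omega)$ and the right tail contributes $\psi^{\ell_2+1+a_{\ell_2}}I$ to $\sqrt5\,y(\omega)$. So $(\sqrt5\,x,\sqrt5\,y)$ runs over a closed rectangle $R_a$ with sides $\varphi^{2-\ell_1-a_{-\ell_1}}$ and $\varphi^{-\ell_2-1-a_{\ell_2}}$. The sum of the areas over all words $a$ does not change when $\ell_2$ is increased by one: a side $\varphi^{-\ell_2-1}$ (last letter $0$) is replaced by the two sides $\varphi^{-\ell_2-2}$ and $\varphi^{-\ell_2-3}$, which have the same sum, and a side $\varphi^{-\ell_2-2}$ (last letter $1$) by the single side $\varphi^{-\ell_2-2}$. For $\ell_1$ the sides $\varphi^{2-\ell_1}$ and $\varphi^{1-\ell_1}$ are replaced by $\varphi^{1-\ell_1}+\varphi^{-\ell_1}$ and by $\varphi^{1-\ell_1}$. For $\ell_1=1$, $\ell_2=0$ the three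 rectangles of Figure~\ref{fig:domain} have areas $1$, $\varphi^{-1}$, $\varphi^{-1}$, with sum $\sqrt5$. So for $\ell_1=\ell_2=\ell$ the parallelograms $P_a=\Lambda(R_a/\sqrt5)$ have total area $\sqrt5\cdot\frac15\cdot\sqrt5=1$.

\emph{The coding.} Let $C_a\subset\mathbb T^2$ be the projection of $P_a$, that is, the set of $\Theta(\omega)$ with $\omega$ extending $a$, and let $\partial_\ell$ be the union of the projected boundaries, a compact null set. Let $\mathsf m(z)$ be the number of pairs $(a,\tilde z)$ with $\tilde z\in P_a$ projecting to $z$. Then $\mathsf m\ge1$ because $\Theta$ is onto, and $\int\mathsf m=1$; so $\mathsf m=1$ almost everywhere. If $z\notin\partial_\ell$ had two preimages, both would be interior points, and $\mathsf m\ge2$ on a neighborhood of $z$, which is impossible. So $z\notin\partial_\ell$ lies in exactly one $C_a$; let $a^{(\ell)}(z)$ be this word. The preimage of $z$ is an interior point of $P_a$, so $C_a$ contains a neighborhood of $z$ and $a^{(\ell)}$ is locally constant. Part (a) holds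 because $\Theta(\omega)\in C_{(\omega_i)_{|i|\le\ell}}$, and (b) holds because $C_a$ has nonempty interior. For (c), let $z'=\Theta((d_{p+i}(N))_i)$. By \eqref{eq:theta} a segment of length at most $\varphi^{-p}$ joins $V_p(N)$ to $z'$; it avoids $\partial_\ell$, so $a^{(\ell)}(V_p(N))=a^{(\ell)}(z')$, and (a) applies to $z'$.
\end{proof}

\subsection{The flip function}

The integer $F_{p+2}$ has the single nonzero digit $d_p=1$. By Lemma~\ref{lem:coord}, $\|V_p(F_{p+2})-v\|\le\varphi^{-p}$ for the fixed vector $v=\Lambda(0,\psi^2/\sqrt5)$. So adding $F_{p+2}$ is, in the local coordinate, almost the translation by $v$. Let $\mathcal S_\ell=\partial_\ell\cup(\partial_\ell-v)$, a compact null set, and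
\[
\Delta^{(\ell)}(z)=\sum_{|i|\le\ell}\big(a_i(z+v)-a_i(z)\big)\in\mathbb Z\qquad(z\notin\mathcal S_\ell),
\]
a locally constant function.

\begin{lemma}\label{lem:transfer}
If $X\ge0$, $p>\ell$ and $\operatorname{dist}(V_p(X),\mathcal S_\ell)>4\varphi^{-p}$, then
\[
(d_{p+i}(X))_{|i|\le\ell}=a^{(\ell)}(V_p(X)),\qquad(d_{p+i}(X+F_{p+2}))_{|i|\le\ell}=a^{(\ell)}(V_p(X)+v).
\]
\end{lemma}

\begin{proof}
The first equality is Lemma~\ref{lem:coding}(c). The point $V_p(X)+v$ has distance more than $4\varphi^{-p}$ from $\partial_\ell$, and $V_p(X+F_{p+2})$ is within $\varphi^{-p}$ of it. So both points have the same word, and Lemma~\ref{lem:coding}(c) applies to $X+F_{p+2}$.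
\end{proof}

Long carries are rare.

\begin{lemma}\label{lem:carry}
Let $p>\ell\ge1$. The set of $X\ge0$ such that the digits of $X$ and $X+F_{p+2}$ differ at some position $i$ with $|i-p|>\ell$ has upper density at most $4\varphi^{-\ell}$.
\end{lemma}

\begin{proof}
Let $a=p+\ell+1$. A difference at a position $i\ge a$ forces $X$ to be among the last $F_{p+2}$ integers of its block $[Y,Y^+)$ in Lemma~\ref{lem:blocks}. Blocks have length at least $F_{a+1}$, so by \eqref{eq:size} these $X$ have upper density at most $F_{p+2}/F_{p+\ell+2}\le\varphi^{p+1}/\varphi^{p+\ell}\le2\varphi^{-\ell}$. Let $b=p-\ell\ge1$. By Lemma~\ref{lem:rotation}(d), a difference at a position $i<b$ forces $-\varphi X$ to be within $\|\varphi F_{p+2}\|=\varphi^{-p-2}$ of one of the $F_{b+2}$ endpoints of level $b$ in $\mathbb T$. By (E1) these $X$ have upper density at most $2\varphi^{-p-2}\varphi^{b+1}\le2\varphi^{-\ell}$.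
\end{proof}

In Proposition~\ref{prop:cor} the level $\ell$ has to be chosen after $K$, and $K$ after the gain at one position is known. We therefore need a flip function that does not depend on $\ell$.

\begin{lemma}\label{lem:flip}
The functions $\Delta^{(\ell)}$ converge almost everywhere to a measurable function $\Delta:\mathbb T^2\to\mathbb Z$, and $\operatorname{Leb}\{\Delta\ne\Delta^{(\ell)}\}\le4\varphi^{-\ell}$. Both $\{\Delta=1\}$ and $\{\Delta=0\}$ have positive measure.
\end{lemma}

\begin{proof}
Let $\ell'>\ell$ and let $\mathcal U$ be the set of $z\notin\mathcal S_{\ell'}$ with $a_i(z)\ne a_i(z+v)$ for some $i$ with $\ell<|i|\le\ell'$. It is open, because the words of level $\ell'$ of $z$ and $z+v$ are locally constant off the closed set $\mathcal S_{\ell'}$, and it contains $\{\Delta^{(\ell')}\ne\Delta^{(\ell)}\}$ up to a null set. Let $p>\ell'$. If $V_p(X)\in\mathcal U$ and $\operatorname{dist}(V_p(X),\mathcal S_{\ell'})>4\varphi^{-p}$, then by Lemma~\ref{lem:transfer} at level $\ell'$ the integer $X$ belongs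 to the set of Lemma~\ref{lem:carry}. By (E1),
\[
\mu_p(\mathcal U)\le4\varphi^{-\ell}+\mu_p\{\operatorname{dist}(\cdot,\mathcal S_{\ell'})\le4\varphi^{-p}\}.
\]
Letting $p\to\infty$, Lemma~\ref{lem:char}(c) and (E2) give $\operatorname{Leb}(\mathcal U)\le4\varphi^{-\ell}$. Thus $\operatorname{Leb}\{\Delta^{(\ell')}\ne\Delta^{(\ell)}\}\le4\varphi^{-\ell}$ for all $\ell'>\ell$. As $\sum_\ell\varphi^{-\ell}<\infty$, the Borel--Cantelli lemma shows that for almost every $z$ the sequence $\Delta^{(\ell)}(z)$ is eventually constant; this defines $\Delta$. The indicator of $\{\Delta\ne\Delta^{(\ell)}\}$ is the almost everywhere limit of the indicators of $\{\Delta^{(\ell')}\ne\Delta^{(\ell)}\}$, and Fatou's lemma gives the bound.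

Let $z=\Theta(\omega)\notin\bigcup_\ell\mathcal S_\ell$. Translation by $v$ adds $\psi^2$ to $\sqrt5\,y(\omega)$. If $\omega_{-1}=\omega_0=\omega_1=0$, then $z+v=\Theta(\omega')$, where $\omega'\in\Omega$ equals $\omega$ except that $\omega'_0=1$; by Lemma~\ref{lem:coding}(a), $\Delta^{(\ell)}(z)=1$ for all $\ell$. If $(\omega_{-1},\dots,\omega_3)=(0,0,1,0,0)$, then $\psi^2+\psi^3=\psi^4$ gives $z+v=\Theta(\omega')$, where $\omega'\in\Omega$ equals $\omega$ except that $\omega'_1=0$, $\omega'_2=1$; so $\Delta^{(\ell)}(z)=0$ for $\ell\ge2$. By Lemma~\ref{lem:coding}(a),(b), each case occurs on a set of positive measure.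
\end{proof}

\subsection{A gain from pairwise general position}

Averaging a product $\prod_\beta g_\beta(X+N_\beta)$ with its translate by $F_{p+2}$ multiplies it by a factor $\frac12(1+\prod_\beta e(\theta_\beta\Delta(z+R_\beta)))$ with $z=V_p(X)$ and $R_\beta=V_p(N_\beta)$, up to small errors. So for $R=(R_\beta)\in(\mathbb T^2)^{\mathcal B}$ we define the \emph{gain}
\[
\mathcal G(R)=1-\int_{\mathbb T^2}\frac12\Big|1+\prod_\beta e\big(\theta_\beta\Delta(z+R_\beta)\big)\Big|\,dz\in[0,1],
\]
and $\mathcal G_\ell(R)$ in the same way with $\Delta^{(\ell)}$. The integrands lie in $[0,1]$, so Lemma~\ref{lem:flip} gives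
\begin{equation}\label{eq:gainlevel}
|\mathcal G_\ell(R)-\mathcal G(R)|\le4|\mathcal B|\varphi^{-\ell}.
\end{equation}
The function $\mathcal G$ is continuous, because $|\mathcal G(R)-\mathcal G(R')|\le\frac12\sum_\beta\int|e(\theta_\beta\Delta(z+R_\beta))-e(\theta_\beta\Delta(z+R'_\beta))|\,dz$ and translation is continuous in $L^1$.

For $\Delta$ we have no explicit jump point such as $z_0$. It is replaced by a small ball in which $e(\theta_{\beta^*}\Delta)$ equals $1$ on exactly half of the area. We use the Lebesgue density theorem: for measurable $E\subset\mathbb T^2$, almost every $y\in E$ satisfies $|E\cap B(y,r)|/|B(y,r)|\to1$ as $r\to0$. The next lemma is the only place where $\theta_{\beta^*}\notin\mathbb Z$ is used.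

\begin{lemma}\label{lem:gain}
For every $\varepsilon>0$ there are a closed set $\mathcal O\subset\mathbb T^2$ with $\operatorname{Leb}(\mathcal O)\le\varepsilon$ and $c\in(0,1]$ such that $\mathcal G(R)\ge c$ whenever $R_\beta-R_{\beta^*}\notin\mathcal O$ for all $\beta\ne\beta^*$.
\end{lemma}

\begin{proof}
Let $\eta=\frac1{4|\mathcal B|}$, let $|B_r|$ be the area of a ball of radius $r<\frac12$, and let
\[
\rho_r(y)=\max_{u\in\mathbb Z}\,|\{\Delta=u\}\cap B(y,r)|/|B_r| .
\]
The maximum is attained since the terms have sum $1$. For fixed $r$ each term changes by at most $|B(y,r)\,\triangle\,B(y',r)|/|B_r|$ when $y$ is replaced by $y'$, so $\rho_r$ is continuous. Almost every $y$ is a density point of $\{\Delta=\Delta(y)\}$, so $\rho_r\to1$ almost everywhere, and the measure of the closed set $\{\rho_r\le1-\eta\}$ tends to $0$ as $r\to0$.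

Let $\mathcal A=\{z:\theta_{\beta^*}\Delta(z)\in\mathbb Z\}$. It contains $\{\Delta=0\}$ and is disjoint from $\{\Delta=1\}$, so $\mathcal A$ and its complement have positive measure by Lemma~\ref{lem:flip}, and both have density points. For small $r$ the continuous function $y\mapsto|\mathcal A\cap B(y,r)|/|B_r|$ therefore takes values above and below $\frac12$, and since $\mathbb T^2$ is connected it equals $\frac12$ at some point $z_r$. Fix such an $r$ with $\operatorname{Leb}\{\rho_r\le1-\eta\}\le\varepsilon$ and put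
\[
\mathcal O=\{y:\rho_r(z_r+y)\le1-\eta\},\qquad\mathcal K=\{R:\rho_r(z_r+R_\beta-R_{\beta^*})\ge1-\eta\ \text{ for all }\beta\ne\beta^*\}.
\]
The set $\mathcal K$ is compact and contains every $R$ as in the statement.

Let $R\in\mathcal K$ and let $z$ run over the ball $B(z_r-R_{\beta^*},r)$. For $\beta\ne\beta^*$ the point $z+R_\beta$ runs over $B(z_r+R_\beta-R_{\beta^*},r)$, where $\Delta$ is constant outside a proportion $\eta$ of the area. So outside a proportion $(|\mathcal B|-1)\eta<\frac14$ of the ball,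
\[
\prod_\beta e(\theta_\beta\Delta(z+R_\beta))=\lambda\,e\big(\theta_{\beta^*}\Delta(z+R_{\beta^*})\big)
\]
with a constant $\lambda$. The point $z+R_{\beta^*}$ runs over $B(z_r,r)$, half of which lies in $\mathcal A$. Hence the product equals $\lambda$ on more than a quarter of the ball and differs from $\lambda$ on more than a quarter. Whether or not $\lambda=1$, the product differs from $1$ on a set of positive measure; there $\frac12|1+\prod_\beta|<1$, so $\mathcal G(R)>0$. Take $c=\min_{\mathcal K}\mathcal G$, or $c=1$ if $\mathcal K$ is empty.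
\end{proof}

\subsection{Independent flips}

\begin{lemma}\label{lem:many}
Fix $K,\ell\ge1$. For an integer $\gamma$ let $p_i=i\gamma$ $(1\le i\le K)$ and $R^{(i)}=(V_{p_i}(N_\beta))_{\beta\in\mathcal B}$. Then, as $\gamma\to\infty$, uniformly in $m>K\gamma+\ell$ and $\mathbf N\in\mathbb Z^{\mathcal B}$,
\[
|\operatorname{Cor}_m(\mathbf N)|\le\prod_{i=1}^K\big(1-\mathcal G_\ell(R^{(i)})\big)+4|\mathcal B|K2^K\varphi^{-\ell}+o(1).
\]
\end{lemma}

\begin{proof}
Let $\gamma>2\ell$. Then $p_1>\ell$, and the intervals $[p_i-\ell,p_i+\ell]$ are disjoint and contained in $[0,m)$.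

\emph{The flips do not interact.} For $Y\ge0$ and $E\subset\{1,\dots,K\}$ let $Y_E=Y+\sum_{i\in E}F_{p_i+2}$, and let $\Delta_p(Y)=\sum_{|i-p|\le\ell}(d_i(Y+F_{p+2})-d_i(Y))$. Call $Y$ \emph{bad} if for some $E$ and $i$ the digits of $Y_E$ and $Y_E+F_{p_i+2}$ differ outside $[p_i-\ell,p_i+\ell]$. By Lemma~\ref{lem:carry} the bad $Y$ have upper density at most $4K2^K\varphi^{-\ell}$. Let $Y$ be not bad. If we add the numbers $F_{p_i+2}$, $i\in E$, one after the other in any order, each step changes digits only in its own interval. So $Y_E$ has the digits of $Y$ outside the intervals with $i\in E$, and in the interval of $i\in E$ it has the digits of $Y+F_{p_i+2}$, as we see by adding $F_{p_i+2}$ first. Hence $g_\beta(Y_E)=g_\beta(Y)\prod_{i\in E}e(\theta_\beta\Delta_{p_i}(Y))$.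

Let $U_i(X)=\prod_\beta e(\theta_\beta\Delta_{p_i}(X+N_\beta))$ for $X$ so large that all $X+N_\beta\ge0$. If no $X+N_\beta$ is bad, then
\[
2^{-K}\sum_E\prod_\beta g_\beta(X_E+N_\beta)=\prod_\beta g_\beta(X+N_\beta)\cdot2^{-K}\sum_E\prod_{i\in E}U_i(X)=\prod_\beta g_\beta(X+N_\beta)\prod_{i=1}^K\frac{1+U_i(X)}2 .
\]
The mean of the left side is $\operatorname{Cor}_m(\mathbf N)$, since the mean in \eqref{eq:cor} is invariant under $X\mapsto X_E$. Therefore
\begin{equation}\label{eq:flips}
|\operatorname{Cor}_m(\mathbf N)|\le\overline{\operatorname{mean}}_X\prod_{i=1}^K\tfrac12|1+U_i(X)|+4|\mathcal B|K2^K\varphi^{-\ell}.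
\end{equation}

\emph{The local coordinates are asymptotically independent.} Let $\mu^{(\gamma)}$ be the asymptotic distribution of $(V_{p_1}(X),\dots,V_{p_K}(X))$ on $\mathbb T^{2K}$. For $(D_1,\dots,D_K)\ne0$ we have $\sum_iD_i\cdot V_{p_i}(X)\equiv\xi X$ with $\xi=\sum_{i:D_i\ne0}\vartheta_{p_i}(D_i)$. If $i_0$ is the smallest index with $D_{i_0}\neq0$, then Lemma~\ref{lem:char}(a) gives $|\xi|=\varphi^{-p_{i_0}}(c_{D_{i_0}}+O(\varphi^{-\gamma}))$, so $0<|\xi|<1$ for large $\gamma$. By (E1) and (E2), $\mu^{(\gamma)}\to\operatorname{Leb}$ weakly.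

\emph{Passing to continuous functions.} Let $\varepsilon'>0$. Choose $\rho>0$ such that $O=\{\operatorname{dist}(\cdot,\mathcal S_\ell)\le\rho\}$ has measure at most $\varepsilon'$. Let $u_\beta(z)=\min(1,\operatorname{dist}(z,\mathcal S_\ell)/\rho)\,e(\theta_\beta\Delta^{(\ell)}(z))$ for $z\notin\mathcal S_\ell$ and $u_\beta=0$ on $\mathcal S_\ell$. Then $u_\beta$ is continuous, $|u_\beta|\le1$, and $u_\beta=e(\theta_\beta\Delta^{(\ell)})$ off $O$. Let $4\varphi^{-\gamma}<\rho$. If $V_{p_i}(X+N_\beta)\notin O$, then Lemma~\ref{lem:transfer} gives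
\[
e\big(\theta_\beta\Delta_{p_i}(X+N_\beta)\big)=u_\beta\big(V_{p_i}(X)+R^{(i)}_\beta\big).
\]
The upper density of $\{X:V_{p_i}(X+N_\beta)\in O\}$ does not depend on $N_\beta$ and is at most $\mu_{p_i}(O)\le\varepsilon'+o(1)$ by (E1), Lemma~\ref{lem:char}(c) and (E2). So the upper mean in \eqref{eq:flips} is at most $\int\Upsilon_{\mathbf R}\,d\mu^{(\gamma)}+|\mathcal B|K\varepsilon'+o(1)$, where $\mathbf R=(R^{(1)},\dots,R^{(K)})$ and
\[
\Upsilon_{\mathbf R}(z_1,\dots,z_K)=\prod_{i=1}^K\frac12\Big|1+\prod_\beta u_\beta\big(z_i+R^{(i)}_\beta\big)\Big| .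
\]
This expression is continuous in $(z,\mathbf R)$ on a compact space, so $\{\Upsilon_{\mathbf R}\}$ is a compact subset of $C(\mathbb T^{2K})$. Covering it by finitely many small balls in the supremum norm, we get $\int\Upsilon_{\mathbf R}\,d\mu^{(\gamma)}=\int\Upsilon_{\mathbf R}\,dz+o(1)$ uniformly in $\mathbf R$. The last integral is a product of $K$ integrals in $[0,1]$. The $i$th integrand differs from that of $1-\mathcal G_\ell(R^{(i)})$ only on $|\mathcal B|$ translates of $O$, so the product is within $|\mathcal B|K\varepsilon'$ of $\prod_i(1-\mathcal G_\ell(R^{(i)}))$. Since $\varepsilon'$ is arbitrary, the lemma follows.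
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cor}]
Take $\mathcal O$ and $c$ from Lemma~\ref{lem:gain}, then $K$ with $(1-\frac c2)^{K/2}\le\varepsilon$, then $\ell$ with $4|\mathcal B|K2^K\varphi^{-\ell}\le\varepsilon$ and $4|\mathcal B|\varphi^{-\ell}\le\frac c2$, and finally $\gamma_0$ such that the term $o(1)$ in Lemma~\ref{lem:many} is at most $\varepsilon$ for $\gamma\ge\gamma_0$. If $i$ is good, then $R^{(i)}_\beta-R^{(i)}_{\beta^*}=V_{i\gamma}(N_\beta-N_{\beta^*})\notin\mathcal O$ for all $\beta\ne\beta^*$, so $\mathcal G_\ell(R^{(i)})\ge c-\frac c2$ by Lemma~\ref{lem:gain} and \eqref{eq:gainlevel}. All factors in Lemma~\ref{lem:many} lie in $[0,1]$, so with at least $K/2$ good indices the product is at most $\varepsilon$.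
\end{proof}

\section{Shifts that a window does not see}\label{sec:shifts}

From now on $f$, $J$, $(\theta_j)$ are as in Theorem~\ref{thm:main}. For given $M$ let
\[
w=\big\lfloor\tfrac1{1000}\log_\varphi M\big\rfloor,\qquad\text{so that}\qquad\varphi^{1000w}\le M<\varphi^{1000w+1000}.
\]
The symbols $o(1)$, $O(\cdot)$, $\ll$ refer to $M\to\infty$, constants depend only on $f,J,(\theta_j)$ unless indicated, and $M$ is assumed large. We write $\mathbb E_n=\frac1M\sum_{0\le n<M}$.

\subsection{Windows and multipliers}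

The values $f(n)$ have about $2000w$ digits. Replacing $n$ by $n+s$ with $|s|\le\varphi^{5w}$ changes $f(n)$ by $O(\varphi^{1005w})$, which the digits at positions $i\ge1008w$ usually do not see. For a window of $w$ positions lower down, with center $c$, most $s$ change the digits, but by the pigeonhole principle there are many $s$ for which the main term $2Asn$ of the change is invisible at $c$. Each window will cost one application of the Cauchy--Schwarz inequality, so their number must stay bounded. When all shifts act together, products $ss'$ of size $\varphi^{10w}$ appear; they are visible at low positions, so the lowest digits cannot be treated in this way. Put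
\[
m=14w,\qquad k=994,\qquad\mathcal W_\nu=[(13+\nu)w,(14+\nu)w)\quad(1\le\nu\le k),\qquad\mathcal W_0=[1008w,\infty),
\]
so that $[0,m),\mathcal W_1,\dots,\mathcal W_k,\mathcal W_0$ partition the positions, and
\[
c_\nu=(13+\nu)w+\lfloor w/2\rfloor,\qquad\kappa=\varphi^{-w},\qquad S=\lfloor\varphi^{5w}\rfloor,\qquad S_*=\lfloor\varphi^{56w}\rfloor .
\]

In Section~\ref{sec:translation} we shift $n$ once more, by $L_{500w}r$ with $|r|\le S_*$, and this must not disturb the set of $s$ chosen for a window. The cross term $2AsL_{500w}r$ is visible near position $500w$. For windows there we use shifts $L_{700w}s$ instead of $s$, since $L_{700w}L_{500w}=L_{1200w}+L_{200w}$ is visible only near $200w$ and $1200w$. These shifts create cross terms $s\cdot L_{700w}s'$ that disturb the windows near $700w$, which therefore get the multiplier $L_{900w}$; the windows near $900w$ get $L_{700w}$, and the chain closes. So let $q_0=1$ and, for $1\le\nu\le k$,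
\[
q_\nu=\begin{cases}L_{700w}&\text{if }|c_\nu-500w|\le70w\text{ or }|c_\nu-900w|\le70w,\\L_{900w}&\text{if }|c_\nu-700w|\le70w,\\1&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:cross}
Let $1\le\nu\le k$. Then $\|V_{c_\nu}(u\,q_\nu q')\|\le\varphi^{-2w}$ if $q'\in\{1,L_{700w},L_{900w}\}$ and $|u|\le\varphi^{11w}$, and also if $q'=L_{500w}$ and $|u|\le\varphi^{62w}$.
\end{lemma}

\begin{proof}
All indices are even, so \eqref{eq:lucas} gives $L_RL_{R'}=L_{R+R'}+L_{|R-R'|}$ with $L_0=2$. The products $q_\nu q'$ are as follows.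
\begin{center}
\begin{tabular}{c|cccc}
 & $q'=1$ & $q'=L_{500w}$ & $q'=L_{700w}$ & $q'=L_{900w}$\\ \hline
$q_\nu=1$ & $1$ & $L_{500w}$ & $L_{700w}$ & $L_{900w}$\\
$q_\nu=L_{700w}$ & $L_{700w}$ & $L_{1200w}+L_{200w}$ & $L_{1400w}+L_0$ & $L_{1600w}+L_{200w}$\\
$q_\nu=L_{900w}$ & $L_{900w}$ & $L_{1400w}+L_{400w}$ & $L_{1600w}+L_{200w}$ & $L_{1800w}+L_0$
\end{tabular}
\end{center}
We apply Lemma~\ref{lem:lucas}. If $q_\nu=q'=1$, then $c_\nu\ge14.5w-1$ gives the bound $\varphi^{11w-14.5w+1}$. In the rest of the first row $|c_\nu-R|>70w$ for $R\in\{500w,700w,900w\}$, which gives $4\varphi^{62w-70w}$. In the second row $c_\nu\in[430w,570w]\cup[830w,970w]$, in the third row $c_\nu\in[630w,770w]$, and in both cases every index in the row has distance at least $130w$ from $c_\nu$; the bound is $8\varphi^{62w-130w}$.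
\end{proof}

Call $t\in\mathbb Z$ a \emph{small translation} if $t=\sum_{\nu=0}^kq_\nu s_\nu+L_{500w}r$ with integers $|s_\nu|\le S$, $|r|\le S_*$. Then $|t|=O(\varphi^{906w})$. Since $2AS^2\le\varphi^{11w}$ and $2ASS_*\le\varphi^{62w}$, Lemma~\ref{lem:cross} applied to the $k+2=996$ terms of $2Aq_\nu st$ gives
\begin{equation}\label{eq:small}
\|V_{c_\nu}(2Aq_\nu s\,t)\|\le1000\varphi^{-2w}\qquad(|s|\le S,\ 1\le\nu\le k).
\end{equation}

\subsection{Weights}

The set of $s$ with $\|V_{c_\nu}(2Aq_\nu sn)\|<\kappa$ depends on $n$. We need two properties of it: it should hardly change when $n$ is moved by a small translation, and quadratic exponential sums over it should be small. A sharp cutoff gives neither, so we use a tent function. Let $\tau(x)=\max(0,1-\|x\|/\kappa)$ on $\mathbb T$ and $\chi(z)=\tau(z_1)\tau(z_2)$ on $\mathbb T^2$. The Fourier coefficients of $\tau$ are $\kappa$ at $0$ and $\kappa\big(\frac{\sin\pi\kappa i}{\pi\kappa i}\big)^2$ at $i\ne0$; they are nonnegative and summable, so their sum is $\tau(0)=1$.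 Hence
\begin{equation}\label{eq:chi}
\hat\chi\ge0,\quad\sum_{D\in\mathbb Z^2}\hat\chi(D)=1,\qquad|\chi(z)-\chi(z')|\le\tfrac2\kappa\|z-z'\|,\qquad\chi(z)\ge\tfrac14\ \text{ if }\|z\|\le\tfrac\kappa2 ,
\end{equation}
and $\chi(z)=0$ if $\|z\|\ge\kappa$. For $n\in\mathbb Z$, $1\le\nu\le k$ and $|s|\le S$ put
\[
W_{n,\nu}(s)=\chi\big(V_{c_\nu}(2Aq_\nu sn)\big),\qquad Q_{n,\nu}=\sum_{|s|\le S}W_{n,\nu}(s),\qquad\pi_{n,\nu}(s)=W_{n,\nu}(s)/Q_{n,\nu},
\]
where $Q_{n,\nu}\ge W_{n,\nu}(0)=1$, and let $\pi_{n,0}(s)=\frac1{2S+1}$. Let $P_n(\mathbf s)=\prod_{\nu=0}^k\pi_{n,\nu}(s_\nu)$, a product probability measure on $\{-S,\dots,S\}^{k+1}$.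

\begin{lemma}\label{lem:weights}
Let $n\in\mathbb Z$.
\begin{itemize}
\item[(a)] $Q_{n,\nu}\ge\varphi^{3w}/36$ for $1\le\nu\le k$.
\item[(b)] $\displaystyle\sum_{\mathbf s}\ \sup_t|P_{n+t}(\mathbf s)-P_n(\mathbf s)|=O(\varphi^{-w})$ uniformly in $n$, where $t$ runs over the small translations.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $\nu\ge1$ and write $z_s=V_{c_\nu}(2Aq_\nu sn)$, so $z_s-z_{s'}=z_{s-s'}$. Let $\mathcal D_0=\{|s|\le S:\|z_s\|\le\kappa/2\}$; by \eqref{eq:chi}, $|\mathcal D_0|\le4Q_{n,\nu}$.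

(a) Partition $\mathbb T^2$ into $\lceil2/\kappa\rceil^2\le9\kappa^{-2}$ squares of side at most $\kappa/2$. One square contains $z_s$ for at least $(S+1)\kappa^2/9$ values $s\in[0,S]$. Subtracting one of these values from all of them gives as many elements of $\mathcal D_0$. So $Q_{n,\nu}\ge(S+1)\kappa^2/36\ge\varphi^{3w}/36$.

(b) Let $\mathcal D=\{|s|\le S:\|z_s\|\le2\kappa\}$. Cover $[-2\kappa,2\kappa]^2$ by $64$ squares of side $\kappa/2$ and sort $s\in\mathcal D$ by the square that contains $z_s$ and by whether $s\ge0$. One class has at least $|\mathcal D|/128$ elements, and subtracting one of them gives as many elements of $\mathcal D_0$. So $|\mathcal D|\le512Q_{n,\nu}$.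

Let $t$ be a small translation and write $W,Q,\pi$ for $n$ and $W',Q',\pi'$ for $n+t$. By \eqref{eq:small} and \eqref{eq:chi}, $|W'(s)-W(s)|\le2000\varphi^{-w}$, and $W(s)=W'(s)=0$ for $s\notin\mathcal D$ because $1000\varphi^{-2w}\le\kappa$. Hence $|Q'-Q|\le2000\cdot512\,\varphi^{-w}Q\le\frac12Q$, and
\[
|\pi'(s)-\pi(s)|\le\frac{|W'(s)-W(s)|}{Q'}+\frac{W(s)|Q'-Q|}{QQ'}\le\frac{4000\varphi^{-w}\mathbf 1_{\mathcal D}(s)}Q+4000\cdot512\,\varphi^{-w}\pi(s).
\]
Call the right side $\mathsf e_\nu(s)$. It does not depend on $t$, and $\sum_s\mathsf e_\nu(s)\le C_1\varphi^{-w}$ with $C_1=8000\cdot512$. Let $\mathsf e_0=0$. If $|a_\nu-b_\nu|\le\mathsf e_\nu$ and $b_\nu\ge0$, then expanding $\prod(b_\nu+(a_\nu-b_\nu))$ gives $|\prod a_\nu-\prod b_\nu|\le\prod(b_\nu+\mathsf e_\nu)-\prod b_\nu$. With $b_\nu=\pi_{n,\nu}(s_\nu)$ the sum over $\mathbf s$ factorizes and is at most $(1+C_1\varphi^{-w})^{k+1}-1$.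
\end{proof}

For $\mathbf s=(s_0,\dots,s_k)$ and $\mathcal L\subset\{0,\dots,k\}$ let $h_{\mathcal L}(\mathbf s)=\sum_{\nu\in\mathcal L}q_\nu s_\nu$, and let $h(\mathbf s)=\sum_{\nu=0}^kq_\nu s_\nu$. Although the law of $\mathbf s$ depends on $n$, the shifted variable is still almost uniform. The supremum inside the sum in Lemma~\ref{lem:weights}(b) is needed here, because the translation depends on $\mathbf s$.

\begin{lemma}\label{lem:invariance}
For $G:\mathbb Z\to\mathbb C$ with $|G|\le1$ and $\mathcal L\subset\{0,\dots,k\}$,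
\[
\mathbb E_n\mathbb E_{\mathbf s\sim P_n}G(n+h_{\mathcal L}(\mathbf s))=\mathbb E_nG(n)+O(\varphi^{-w}),
\]
uniformly in $G$.
\end{lemma}

\begin{proof}
With $n'=n+h_{\mathcal L}(\mathbf s)$ the left side is
\[
\frac1M\sum_{n'}G(n')\sum_{\mathbf s}P_{n'-h_{\mathcal L}(\mathbf s)}(\mathbf s)\,\mathbf 1[0\le n'-h_{\mathcal L}(\mathbf s)<M].
\]
Only $O(M)$ values of $n'$ contribute, and $-h_{\mathcal L}(\mathbf s)$ is a small translation. By Lemma~\ref{lem:weights}(b) we may replace $P_{n'-h_{\mathcal L}(\mathbf s)}(\mathbf s)$ by $P_{n'}(\mathbf s)$ with error $O(\varphi^{-w})$. Except for $O(\varphi^{906w})=O(\varphi^{-94w}M)$ values of $n'$, the indicator equals $\mathbf 1[0\le n'<M]$ for all $\mathbf s$.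
\end{proof}

\section{Removing the digits above position $m$}\label{sec:removal}

For $n\in\mathbb Z$ write the summand of Theorem~\ref{thm:main} as
\[
T(n)=\prod_{j\in J}e\big(\theta_j\sigma(f(n+j))\big)=\Phi(n)\prod_{\nu=0}^k\Xi_\nu(n),
\]
\[
\Phi(n)=\prod_{j\in J}e\big(\theta_j\sigma_{[0,m)}(f(n+j))\big),\qquad\Xi_\nu(n)=\prod_{j\in J}e\big(\theta_j\sigma_{\mathcal W_\nu}(f(n+j))\big).
\]
Let $\mathcal F=\{n\in\mathbb Z:f(n)<0\}$, a finite set because $A\ge1$. The first lemma says that the window $\mathcal W_\nu$ does not see its own shift.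

\begin{lemma}\label{lem:blind}
For $0\le\nu\le k$ and $h^{(\nu)}(\mathbf s)=h(\mathbf s)-q_\nu s_\nu$,
\[
\mathbb E_n\mathbb E_{\mathbf s\sim P_n}\big|\Xi_\nu(n+h(\mathbf s))-\Xi_\nu(n+h^{(\nu)}(\mathbf s))\big|=o(1).
\]
\end{lemma}

\begin{proof}
Let $n^*=n+h^{(\nu)}(\mathbf s)$, $j\in J$ and $X=f(n^*+j)$. Then $f(n+h(\mathbf s)+j)=X+N$ with
\[
N=2Aq_\nu s_\nu(n^*+j)+Bq_\nu s_\nu+Aq_\nu^2s_\nu^2=2Aq_\nu s_\nu n+2Aq_\nu s_\nu h^{(\nu)}(\mathbf s)+(2Aj+B)q_\nu s_\nu+Aq_\nu^2s_\nu^2 .
\]

\emph{The case $\nu\ge1$.} For $s_\nu$ in the support of $\pi_{n,\nu}$ we have $\|V_{c_\nu}(2Aq_\nu s_\nu n)\|<\kappa$. The rest of $N$ is a sum of $k+2=996$ terms $uq_\nu q'$ with $q'\in\{1,L_{700w},L_{900w}\}$ and $|u|\le\varphi^{11w}$. By Lemma~\ref{lem:cross}, $\|V_{c_\nu}(N)\|\le\kappa+1000\varphi^{-2w}\le2\kappa$. Let $a=(13+\nu)w$ and $b=a+w$, so $\mathcal W_\nu=[a,b)$, $c_\nu-a\le w/2$ and $b-c_\nu\le w/2+1$. In Lemma~\ref{lem:stable}(b) with $\eta=2\kappa$ both thresholds are at most $r_w=4\varphi^{1-w/2}+\varphi^{-14w}$. Let $\mathcal X$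 be the set of integers $y$ with $\operatorname{dist}(V_a(f(y)),\Gamma_1)\le r_w$ or $\operatorname{dist}(V_b(f(y)),\Gamma_2)\le r_w$. Then $\Xi_\nu(n+h(\mathbf s))=\Xi_\nu(n^*)$ unless, for some $j\in J$, $n+h(\mathbf s)+j\in\mathcal F$ or $n^*+j\in\mathcal F\cup\mathcal X$. By Lemma~\ref{lem:invariance}, for the full index set and for $\{0,\dots,k\}\setminus\{\nu\}$, this exceptional event has probability at most
\[
\sum_{j\in J}\big(2\,\mathbb E_n\mathbf 1[n+j\in\mathcal F]+\mathbb E_n\mathbf 1[n+j\in\mathcal X]\big)+O(\varphi^{-w}).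
\]
The first terms are $O(1/M)$. Since $14w\le a<b\le1008w$ and $M^2\ge\varphi^{2000w}$, Lemma~\ref{lem:values} applies to $p=a$ and $p=b$, and as $r_w\to0$, (E2) shows that the second terms are $o(1)$.

\emph{The case $\nu=0$.} Here $q_0=1$ and $|n^*|\le2M$, so $|N|\ll SM\le\varphi^{1005w+1000}$ and $|N|\le U:=\varphi^{1007w}$. Let $a=1008w$ and let $\mathcal X$ be the set of $y$ with $\operatorname{dist}(V_a(f(y)),\Gamma_1)\le(U+1)\varphi^{-a}$. By Lemma~\ref{lem:stable}(a), $\Xi_0(n+h(\mathbf s))=\Xi_0(n^*)$ unless $n^*+j\in\mathcal F\cup\mathcal X$ for some $j$. By Lemma~\ref{lem:invariance} with $\mathcal L=\{1,\dots,k\}$ this has probability at most $\sum_j\mathbb E_n\mathbf 1[n+j\in\mathcal F\cup\mathcal X]+O(\varphi^{-w})$, which is $o(1)$ by Lemma~\ref{lem:values} and (E2), since $(U+1)\varphi^{-a}\to0$.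
\end{proof}

For fixed $n$ put $\Phi^\circ(\mathbf s)=\Phi(n+h(\mathbf s))$ and $\Xi^\circ_\nu(\mathbf s)=\Xi_\nu(n+h^{(\nu)}(\mathbf s))$; the function $\Xi^\circ_\nu$ does not depend on $s_\nu$. All factors have modulus $1$, so Lemmas \ref{lem:invariance} and \ref{lem:blind} give
\begin{equation}\label{eq:start}
\mathbb E_nT(n)=\mathbb E_n\Psi_0(n)+o(1),\qquad\Psi_0(n)=\mathbb E_{\mathbf s\sim P_n}\Phi^\circ(\mathbf s)\prod_{\nu=0}^k\Xi^\circ_\nu(\mathbf s).
\end{equation}
A factor that does not depend on one variable can be removed at the cost of doubling that variable. With one variable $s$ and a constant $\Xi$ of modulus $1$ this is the identity $|\mathbb E_s\Phi^\circ(s)\,\Xi|^2=\mathbb E_{s^0,s^1}\Phi^\circ(s^0)\overline{\Phi^\circ(s^1)}$. We do this for $s_0,\dots,s_k$ in turn.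

Let $\mathcal C$ denote complex conjugation, $|\iota|=\sum_\nu\iota_\nu$, and $H_r=\Phi^\circ\prod_{\nu\ge r}\Xi^\circ_\nu$. For $0\le r\le k+1$ let
\[
\Psi_r(n)=\mathbb E\prod_{\iota\in\{0,1\}^r}\mathcal C^{|\iota|}H_r\big(s_0^{\iota_0},\dots,s_{r-1}^{\iota_{r-1}},s_r,\dots,s_k\big),
\]
where the variables $s_\nu^0,s_\nu^1$ $(\nu<r)$ and $s_\nu$ $(\nu\ge r)$ are independent with laws $\pi_{n,\nu}$. Let $r\le k$ and write $H_r=\Xi_r^\circ H_{r+1}$. The factors coming from $\Xi^\circ_r$ have modulus $1$ and do not depend on $s_r$. Let $\mathcal R(s_r)$ be the product of the factors coming from $H_{r+1}$, and let $\mathbb E'$ be the expectation over all variables except $s_r$. By the Cauchy--Schwarz inequality,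
\[
|\Psi_r(n)|^2\le\mathbb E'\,\big|\mathbb E_{s_r}\mathcal R(s_r)\big|^2=\mathbb E'\,\mathbb E_{s_r^0,s_r^1}\mathcal R(s_r^0)\overline{\mathcal R(s_r^1)}=\Psi_{r+1}(n).
\]
Hence $|\Psi_0(n)|^{2^{k+1}}\le\Psi(n):=\Psi_{k+1}(n)$. By \eqref{eq:start} and Jensen's inequality for the average over $n$,
\begin{equation}\label{eq:cube}
|\mathbb E_nT(n)|^{2^{k+1}}\le\mathbb E_n\Psi(n)+o(1),\qquad\Psi(n)=\mathbb E_{\mathbf s^0,\mathbf s^1\sim P_n}\prod_{\iota\in\{0,1\}^{k+1}}\mathcal C^{|\iota|}\Phi(n+h^\iota),
\end{equation}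
where $\mathbf s^0,\mathbf s^1$ are independent and $h^\iota=\sum_\nu q_\nu s_\nu^{\iota_\nu}$. The function $\Psi$ is defined on all of $\mathbb Z$.

To match Section~\ref{sec:cor}, let $\mathcal B=\{0,1\}^{k+1}\times J$, and for $\beta=(\iota,j)$ let
\[
\theta_\beta=(-1)^{|\iota|}\theta_j,\qquad N_\beta=f(n+h^\iota+j),\qquad\mathbf N=(N_\beta)_{\beta\in\mathcal B}.
\]
With $m=14w$ the product in \eqref{eq:cube} is $\prod_\beta g_\beta(N_\beta)$. Some $\theta_j$ is not an integer, so we can fix $\beta^*$ with $\theta_{\beta^*}\notin\mathbb Z$.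

\section{A common uniform translation}\label{sec:translation}

The expression \eqref{eq:cube} has no free variable $X$ yet. To create one, let $L=L_{500w}$ and replace $n$ by $n+Lr$. Then
\begin{equation}\label{eq:translate}
f(n+h^\iota+j+Lr)=N_\beta+Y_r+Z_{\beta,r},\qquad Y_r=AL^2r^2+(2An+B)Lr,\qquad Z_{\beta,r}=2ALr(h^\iota+j).
\end{equation}
The term $Y_r$ is the same for all $\beta$. The term $Z_{\beta,r}$ is a combination of Lucas numbers of index at least $200w$, so the lowest $14w$ digits do not see it. The quadratic part of $Y_r$ survives, because $L^2=L_{1000w}+2$ looks like $2$ at low positions, and it makes $\varphi Y_r$ equidistributed. As the functions $G_\beta$ have about $\varphi^{14w}$ breakpoints, we need equidistribution at a finer scale, and this dictates the size of $S_*$.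

For $|r|\le S_*$ we have $|Lr|\le2\varphi^{556w}=o(M)$ and $|\Psi|\le1$, so $\mathbb E_n\Psi(n)=\mathbb E_n\Psi(n+Lr)+o(1)$ uniformly in $r$. The integer $Lr$ is a small translation, so by Lemma~\ref{lem:weights}(b) the law $P_{n+Lr}$ of $\mathbf s^0$ and of $\mathbf s^1$ in $\Psi(n+Lr)$ may be replaced by $P_n$ with error $O(\varphi^{-w})$. Averaging over $r$,
\begin{equation}\label{eq:avg}
\mathbb E_n\Psi(n)=\mathbb E_n\mathbb E_{\mathbf s^0,\mathbf s^1\sim P_n}\ \mathbb E_{|r|\le S_*}\prod_\beta g_\beta\big(f(n+h^\iota+j+Lr)\big)+o(1).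
\end{equation}

The \emph{discrepancy} of points $y_r\in\mathbb T$ $(|r|\le S_*)$ is the supremum, over all arcs (open, closed, or single points), of the difference between the proportion of $r$ with $y_r$ in the arc and the length of the arc. The Erd\H{o}s--Tur\'an inequality states that for every integer $H\ge1$ it is $\ll\frac1H+\sum_{1\le\alpha\le H}\frac1\alpha|\mathbb E_re(\alpha y_r)|$ with an absolute constant.

\begin{lemma}\label{lem:uniform}
Uniformly in $n\in[0,M)$, $\mathbf s^0$, $\mathbf s^1$,
\[
\mathbb E_{|r|\le S_*}\prod_\beta g_\beta\big(f(n+h^\iota+j+Lr)\big)=\operatorname{Cor}_m(\mathbf N)+o(1).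
\]
\end{lemma}

\begin{proof}
For all but at most $|\mathcal B||\mathcal F|$ values of $r$ all arguments of the $g_\beta$ are nonnegative, and by \eqref{eq:step} and \eqref{eq:translate} the product equals $\prod_\beta G_\beta(\varphi N_\beta+\varphi Y_r+\varphi Z_{\beta,r})$.

\emph{The discrepancy $\mathsf D$ of $(\varphi Y_r)$.} Let $1\le\alpha\le H=\lfloor\varphi^{18w}\rfloor$. By Lemma~\ref{lem:lucas}, $\|\varphi\,\alpha Ar^2L_{1000w}\|\le\sqrt5A\varphi^{18w+112w-1000w}\le\varphi^{-800w}$. So $\alpha\varphi Y_r\equiv2A\alpha\varphi r^2+\xi r+O(\varphi^{-800w})$ with $\xi\in\mathbb R$ independent of $r$, and Lemma~\ref{lem:weyl} with $a=2A\alpha\ne0$ gives $|\mathbb E_re(\alpha\varphi Y_r)|\ll(\alpha w/S_*)^{1/2}+\varphi^{-800w}$. Since $\sum_{\alpha\le H}\alpha^{-1/2}\ll H^{1/2}$,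
\[
\mathsf D\ll\varphi^{-18w}+w^{1/2}\varphi^{9w-28w}+w\varphi^{-800w}\ll\varphi^{-18w}.
\]

\emph{Omitting $Z_{\beta,r}$.} This integer is a sum of $k+2$ terms $uLq$ with $q\in\{1,L_{700w},L_{900w}\}$ and $|u|\le\varphi^{62w}$. The products $Lq$ are $L_{500w}$, $L_{1200w}+L_{200w}$ and $L_{1400w}+L_{400w}$, so Lemma~\ref{lem:lucas} gives $\|\varphi Z_{\beta,r}\|\ll\varphi^{62w-200w}$, hence $\|\varphi Z_{\beta,r}\|\le\varphi^{-130w}$. For each $\beta$ and each breakpoint of $G_\beta$, the proportion of $r$ with $\varphi N_\beta+\varphi Y_r$ within $\varphi^{-130w}$ of the breakpoint is at most $2\varphi^{-130w}+\mathsf D$. For all other $r$, adding $\varphi Z_{\beta,r}$ does not leave the open arc on which $G_\beta$ is constant. So omitting all $Z_{\beta,r}$ changes the average by at most $2|\mathcal B|F_{m+2}(2\varphi^{-130w}+\mathsf D)$.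

\emph{Comparing with the integral.} The function $y\mapsto\prod_\beta G_\beta(\varphi N_\beta+y)$ has modulus $1$, at most $|\mathcal B|F_{m+2}$ breakpoints, and as many open arcs of constancy. Comparing proportion and length for each arc and each breakpoint, its average over the points $\varphi Y_r$ differs from its integral $\operatorname{Cor}_m(\mathbf N)$ by at most $2|\mathcal B|F_{m+2}\mathsf D$.

Since $F_{m+2}\le\varphi^{14w+1}$, both errors are $O(\varphi^{-4w})$.
\end{proof}

From \eqref{eq:cube}, \eqref{eq:avg} and Lemma~\ref{lem:uniform} we obtain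
\begin{equation}\label{eq:reduced}
|\mathbb E_nT(n)|^{2^{k+1}}\le\mathbb E_n\mathbb E_{\mathbf s^0,\mathbf s^1\sim P_n}|\operatorname{Cor}_m(\mathbf N)|+o(1).
\end{equation}

\section{General position and the end of the proof}\label{sec:end}

The points $V_p(N_\beta)$ are not jointly equidistributed: a third difference of a quadratic polynomial vanishes, so the alternating sum of the $N_\beta$ over any three-dimensional face of the cube $\{0,1\}^{k+1}$, with $j$ fixed, is $0$. Proposition~\ref{prop:cor} asks only about the differences $N_\beta-N_{\beta^*}$, one at a time. Let $\gamma=\lfloor\log w\rfloor$; it tends to infinity so slowly that $\varphi^{i\gamma}\le w^i$ is negligible against $\varphi^w$.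

\begin{lemma}\label{lem:pairs}
Fix $i\ge1$ and $\beta\ne\beta^*$. For $n$ uniform in $[0,M)$ and independent $\mathbf s^0,\mathbf s^1\sim P_n$, the distribution of $V_{i\gamma}(N_\beta-N_{\beta^*})$ converges weakly to $\operatorname{Leb}$ as $M\to\infty$.
\end{lemma}

\begin{proof}
Let $D\ne0$. By Lemma~\ref{lem:char}(b), for large $M$ there is an integer $\alpha\ne0$ with $|\alpha|\ll_D\varphi^{i\gamma}\le w^i$ and $D\cdot V_{i\gamma}(N)\equiv\alpha\varphi N$. By (E2) it suffices to show that the expectation of $e(\alpha\varphi(N_\beta-N_{\beta^*}))$ tends to $0$. Let $\beta=(\iota,j)$, $\beta^*=(\iota^*,j^*)$. In both cases below we fix $n$ and all variables but one, and bound the expectation over this variable uniformly.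

\emph{The case $\iota\ne\iota^*$.} Choose $\nu$ with $\iota_\nu\ne\iota^*_\nu$ and let $x=s_\nu^{\iota_\nu}$, which has law $\pi_{n,\nu}$. Then $N_{\beta^*}$ does not depend on $x$, and $N_\beta=f(y_0+q_\nu x)=Aq_\nu^2x^2+(2Ay_0+B)q_\nu x+f(y_0)$ with $y_0$ fixed. If $q_\nu=1$, let $a=A\alpha$. If $q_\nu=L_R$ with $R\in\{700w,900w\}$, then $q_\nu^2=L_{2R}+2$, and Lemma~\ref{lem:lucas} gives $\|\varphi\,\alpha Ax^2L_{2R}\|\ll_Dw^i\varphi^{10w-1400w}$; let $a=2A\alpha$. So up to $o(1)$ we have to bound $|\sum_{|x|\le S}\pi_{n,\nu}(x)e(a\varphi x^2+\xi x)|$ with $\xi\in\mathbb R$ and $0<|a|\ll_Dw^i$. By Lemma~\ref{lem:weyl},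
\[
\sup_{\xi'\in\mathbb R}\Big|\sum_{|x|\le S}e(a\varphi x^2+\xi'x)\Big|\ll_D w^{(i+1)/2}S^{1/2}.
\]
For $\nu=0$ the weight is $\frac1{2S+1}$, and the bound is $\ll_Dw^{(i+1)/2}S^{-1/2}\to0$. For $\nu\ge1$ let $z=V_{c_\nu}(2Aq_\nu n)$ and expand $W_{n,\nu}(x)=\chi(xz)=\sum_{D'}\hat\chi(D')e(x\,D'\cdot z)$. Each frequency only changes the linear coefficient, so \eqref{eq:chi} and Lemma~\ref{lem:weights}(a) give the bound $\ll_DQ_{n,\nu}^{-1}w^{(i+1)/2}S^{1/2}\ll w^{(i+1)/2}\varphi^{5w/2-3w}\to0$. This step is the reason for taking $S$ larger than $\kappa^{-4}$.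

\emph{The case $\iota=\iota^*$, $j\ne j^*$.} With $y=n+h^\iota$,
\[
N_\beta-N_{\beta^*}=f(y+j)-f(y+j^*)=(j-j^*)\big(2Ay+A(j+j^*)+B\big).
\]
Let $x=s_0^{\iota_0}$, uniform on $|x|\le S$; as $q_0=1$, $y-x$ is fixed. With the integer $q=2A\alpha(j-j^*)\ne0$, the geometric sum and Lemma~\ref{lem:weyl} give $|\mathbb E_xe(q\varphi x)|\le\frac1{(2S+1)\,2\|q\varphi\|}\le\frac{3|q|}{4S}\ll_Dw^i/S\to0$.
\end{proof}

For a linear polynomial the difference in the second case would be the constant $(j-j^*)B$, and its local coordinate would tend to $0$ instead of spreading out over the torus.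

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varepsilon>0$ and take $\mathcal O,K,\ell,\gamma_0$ from Proposition~\ref{prop:cor} for the family $(\theta_\beta)_{\beta\in\mathcal B}$, which does not depend on $M$. For large $M$ we have $\gamma=\lfloor\log w\rfloor\ge\gamma_0$ and $m=14w>K\gamma+\ell$. Since $\mathcal O$ is closed, Lemma~\ref{lem:pairs} and (E2) show that each $i\le K$ fails to be good with probability at most $|\mathcal B|\varepsilon+o(1)$. The expected number of such $i$ is at most $K(|\mathcal B|\varepsilon+o(1))$, so by Markov's inequality more than $K/2$ indices fail with probability at most $2|\mathcal B|\varepsilon+o(1)$. On this event $|\operatorname{Cor}_m(\mathbf N)|\le1$, and off it $|\operatorname{Cor}_m(\mathbf N)|\le3\varepsilon$. With $k+1=995$, \eqref{eq:reduced} gives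
\[
\limsup_{M\to\infty}\Big|\frac1M\sum_{0\le n<M}T(n)\Big|^{2^{995}}\le3\varepsilon+2|\mathcal B|\varepsilon .
\]
Here $|\mathcal B|=2^{995}|J|$ is fixed and $\varepsilon>0$ is arbitrary.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{The structure of Zeckendorf representations and base $\varphi$ expansions},
\texttt{http://i2m.univ-amu.fr/\allowbreak wiki/\allowbreak Combinatorics-on-Words-seminar/\allowbreak \_media/\allowbreak seminar2020:\allowbreak slides20201019dekking.pdf}

\end{thebibliography}
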